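# Lower bounds for higher Pythagoras numbers of function fields

## Transcendence degree at most one

A field $F$ is **real** if $-1$ is not a sum of squares in $F$. A real field has characteristic $0$. If $\sum c_i^2=0$ in a real field, then all $c_i=0$, since otherwise we could divide by some nonzero $c_i^2$ and write $-1$ as a sum of squares. A rational function field over a real field $k$ is real: it suffices to treat $k(t)$, and an equation $Q^2+\sum P_i^2=0$ with $Q,P_i\in k[t]$, $Q\neq 0$, would give, by comparing coefficients in the highest degree that occurs, a vanishing sum of squares in $k$ whose terms are not all zero. By Artin and Schreier, a field is real exactly when it has an ordering, and every ordered field has a real closure. A real closed field $R$ has only one finite extension besides itself, namely $R(\sqrt{-1})$; in $R$ every element $\geq 0$ is a $2m$-th power for every $m$, and every polynomial of odd degree has a root.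

**Definition.** For $m\ge 1$, the *higher Pythagoras number* $p_{2m}(F)$ is the smallest integer $n$ such that every sum of $2m$-th powers in $F$ is a sum of $n$ $2m$-th powers in $F$; if there is no such $n$, put $p_{2m}(F)=\infty$.

Summands may be zero, so a sum of $n$ powers is also a sum of $n+1$ powers. The number $p_2(F)=p(F)$ is the usual Pythagoras number. For example $p_{2m}(\mathbb R)=1$, because a nonnegative real number is a $2m$-th power.

In $\mathbb R(x)$ one power no longer suffices: the polynomial $1+x^{2m}$ has only simple roots in $\mathbb C$, so it is not a $2m$-th power, and $p_{2m}(\mathbb R(x))\geq 2$. If we replace $\mathbb R(x)$ by a finite extension, this particular polynomial can fail us. The field $F=\mathbb R(x)(\sqrt{1+x^2})$ is real (an ordering of $\mathbb R(x)$ makes $1+x^2$ positive, so $F$ embeds in a real closure of $\mathbb R(x)$), and in it $1+x^2$ is a square. The cure is to have many polynomials available.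

**Proposition 1.** Let $F$ be a real field, finitely generated of transcendence degree $d\le 1$ over a subfield $K$. Then $p_{2m}(F)\geq d+1$ for all $m\geq 1$.

*Proof.* If $d=0$: the element $1$ is a sum of $2m$-th powers and is not the empty sum $0$, so $p_{2m}(F)\ge 1$.

Let $d=1$, and let $x\in F$ be transcendental over $K$. Then $F/K(x)$ is finite, and separable because the characteristic is $0$. So only finitely many places of $K(x)/K$ ramify in $F$. For $c\in\mathbb Z$ put
$$P_c=1+(x+c)^{2m}.$$
This polynomial is separable, since its derivative $2m(x+c)^{2m-1}$ has no root in common with it. If $P_c$ and $P_{c'}$ have a common root $\alpha$ in an algebraic closure, then $\alpha+c$ and $\alpha+c'$ are both roots of $1+T^{2m}$, so $c-c'$ lies in the finite set of differences of roots of $1+T^{2m}$. Hence we can choose infinitely many $c$ with the $P_c$ pairwise coprime. Each ramified place divides at most one of these $P_c$, so for some $c$ there is an irreducible factor $\pi$ of $P_c$ which is unramified in $F$. Let $v$ be a normalized valuation of $F$ above $\pi$. As $P_c$ is separable, $\pi$ divides it exactly once, and $v(P_c)=1$. So $P_c$ is not a $2m$-th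 power in $F$, but it is a sum of two. Thus $p_{2m}(F)\geq 2$. $\square$

What changes when $d\ge 2$? We must exhibit a sum of $2m$-th powers that is not a sum of $d$ of them. Divisibility of a valuation cannot do this. If the residue field of $v$ is real, then $v(\sum c_i^{2m})=2m\min v(c_i)$: divide by the term of least value and reduce; the residue is $1$ plus a sum of squares, which is not $0$. So sums of any length satisfy the same divisibility. If the residue field is not real, then already a sum of *two* powers can have value $1$, as $P_c$ has just shown. A new obstruction is needed. The statement to be proved is the following.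

**Theorem A.** Let $F$ be a real field, finitely generated of transcendence degree $d$ over a subfield $K$. Then $p_{2m}(F)\geq d+1$ for all $m\geq 1$.

This answers positively Conjecture 4.2 in "Lower bounds for Pythagoras numbers of function fields". The following cases are known: $m=1$; $d\leq 2$; and $K$ real closed (Kucharz). From this list we use only the case $m=1$, that is, $p(F)\geq d+1$ for every real $F$ as in Theorem A.

## Hilbert's identity and the odd exponents

The case $m=1$ suggests a plan: take a sum of squares $b$ that is not a sum of few squares, and turn it into a sum of $2m$-th powers by raising it to the $m$-th power. That $b^m$ really is a sum of $2m$-th powers is a consequence of an identity of Hilbert. An instance, checked by expanding, is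
$$6\,(x^2+y^2)^2=(x+y)^4+(x-y)^4+4x^4+4y^4 .$$

**Lemma 2 (Hilbert's identity).** For all $N,m\ge1$ there are positive rationals $c_j$ and linear forms $\ell_j$ over $\mathbb Q$ with
$$(X_1^2+\dots+X_N^2)^m=\sum_j c_j\,\ell_j^{2m}.$$
Consequently, in every field of characteristic $0$, every element $(\sum b_i^2)^m$ is a sum of $2m$-th powers.

*Proof.* Let $V$ be the finite-dimensional space of real forms of degree $2m$ in $X_1,\dots,X_N$. Put $h=(\sum X_i^2)^m$ and, for $u\in\mathbb R^N$, put $v_u=(u\cdot X)^{2m}$. Let $C$ be the convex cone generated by all $v_u$, and $C_{\mathbb Q}$ the convex cone generated by the $v_u$ with $u\in \mathbb Q^N$.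

**Step 1: the $v_u$ span $V$.** This makes functionals on $V$ controllable. If a linear functional $\lambda$ kills all $v_u$, then $\sum_\alpha\binom{2m}{\alpha}\lambda(X^\alpha)u^\alpha=0$ for all $u\in\mathbb R^N$. So this polynomial in $u$ is zero, every $\lambda(X^\alpha)$ is zero, and $\lambda=0$.

**Step 2: $h$ is an interior point of $\overline C$.** This gives room to move to rational data. The average of $v_u$ over the unit sphere is a form of degree $2m$ invariant under rotations and reflections, so it is constant on the unit sphere and by homogeneity equals $c\,h$. Its value at each nonzero real point is positive, so $c>0$. Suppose $h$ were not an interior point of the closed convex cone $\overline C$. By separation there is $\lambda\neq 0$ with $\lambda\geq 0$ on $C$ and $\lambda(h)\leq 0$. But $c\,\lambda(h)$ is the average of the continuous function $\lambda(v_u)\geq 0$. So $\lambda(h)=0$ and $\lambda(v_u)=0$ for all unit vectors $u$, hence for all $u$ by homogeneity. By Step 1, $\lambda=0$, a contradiction.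

**Step 3: $h\in C_{\mathbb Q}$.** As $\mathbb Q^N$ is dense in $\mathbb R^N$, the cone $C_{\mathbb Q}$ is dense in $\overline C$. Choose a simplex with vertices in $\overline C$ which contains $h$ in its interior. Moving the vertices slightly, we may take them in $C_{\mathbb Q}$, and $h$ still lies in the simplex. As $C_{\mathbb Q}$ is convex, $h\in C_{\mathbb Q}$.

**Step 4: rational coefficients.** By Carathéodory, $h=\sum c_jv_{u_j}$ with $c_j>0$, $u_j\in\mathbb Q^N$ and the $v_{u_j}$ linearly independent. The $c_j$ are then the unique solution of a linear system with rational coefficients, so they are rational.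

**Step 5: the consequence.** Substitute the $b_i$ for the $X_i$. For positive integers $p,q$,
$$\frac pq=p\,q^{2m-1}\cdot\Bigl(\frac1q\Bigr)^{2m}$$
is a sum of $pq^{2m-1}$ $2m$-th powers. So each $c_j\ell_j(b)^{2m}$ is a sum of $2m$-th powers. $\square$

**Lemma 3.** If $m$ is odd, then $p_{2m}(F)\geq p_2(F)$ for every real field $F$.

*Proof.* We may assume $q=p_{2m}(F)<\infty$. Let $0\neq b=\sum b_i^2$ in $F$. By Lemma 2, $b^m$ is a sum of $2m$-th powers, so $b^m=\sum_{j\leq q}g_j^{2m}$. As $m-1$ is even, we may divide by $b^{m-1}=(b^{(m-1)/2})^2$:
$$b=\sum_{j\leq q}\Bigl(\frac{g_j^m}{b^{(m-1)/2}}\Bigr)^2 .$$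
So every sum of squares is a sum of $q$ squares. $\square$

With the known case $m=1$, this proves Theorem A for odd $m$.

For even $m$ the argument stops at the division. Now $b^m=(b^{m/2})^2$ is itself a square, and the equation $b^m=\sum (g_j^m)^2$, read as a statement about sums of squares, carries no information: $b^m$ is a sum of one square. For even $m$ we have to use that the summands are $2m$-th powers. That $b^m$ is a square will turn from an obstacle into the decisive input.

## A valuation with rational residue field

The field $F$ is hard to handle because $K$ is arbitrary and $F$ is an arbitrary finite extension of $K(x_1,\dots,x_d)$. We first replace $F$ by a rational function field. The price is one variable.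

**Lemma 4.** If $v$ is a valuation on a field $F$ with real residue field $Fv$, then $p_{2m}(F)\geq p_{2m}(Fv)$.

*Proof.* We may assume $p=p_{2m}(F)<\infty$. Let $\bar a=\sum\bar b_i^{2m}\in Fv$. Lift the $\bar b_i$ to $b_i\in\mathcal O_v$, put $a=\sum b_i^{2m}\in \mathcal O_v$, and write $a=\sum_{i\leq p}c_i^{2m}$ with $c_i\in F$. Suppose some $c_i\notin \mathcal O_v$. After renumbering, $c_1$ has minimal value, and $v(c_1)<0$. Then $a/c_1^{2m}$ lies in the maximal ideal, and dividing by $c_1^{2m}$ and reducing gives
$$0=1+\sum_{i\geq 2}\overline{(c_i/c_1)}^{\,2m}$$
in the real field $Fv$, a contradiction. So all $c_i\in\mathcal O_v$, and $\bar a=\sum_{i\leq p}\bar c_i^{2m}$. $\square$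

A model for the next lemma is $F=K(x,y)$ with $v$ the order of vanishing at the origin. Then $y/x$ is a unit, and the residue field is $K(y/x)$, a rational function field in one variable less. In general we need a regular point whose residue field is real, and there we take the order of vanishing.

Recall Tarski's transfer principle: if $R\subset R'$ are real closed fields and a finite system of polynomial equations over $R$ has a solution in $R'$, then it has one in $R$.

**Lemma 5.** Let $F$ be a real field, finitely generated of transcendence degree $d\geq 1$ over a subfield $K$. Then $F$ has a discrete valuation whose residue field is a rational function field $L(y_1,\dots,y_{d-1})$ over a real field $L$, where $L$ is $K$-isomorphic to a finite extension of $K$ inside a real closure of $K$.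

*Proof.*

**Step 1: a regular affine model.** Let $x_1,\dots,x_d\in F$ be algebraically independent with $F$ finite over $K(x)$. By the primitive element theorem $F=K(x)(\theta)$, and after multiplying $\theta$ by a nonzero element of $K[x]$ we may assume $\theta$ integral over $K[x]$. As $K[x]$ is normal, the minimal polynomial $f$ of $\theta$ over $K(x)$ lies in $K[x][T]$; it is monic, so division with remainder gives $K[x,\theta]\cong K[x][T]/(f)$. By separability $f'(\theta)\neq 0$. The ring $A=K[x,\theta][1/f'(\theta)]\subset F$ is étale over the regular ring $K[x]$, hence regular. It is a finitely generated $K$-domain with fraction field $F$, so every maximal ideal of $A$ has height $d$.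

**Step 2: a point with real residue field.** Fix an ordering of $F$, let $R'$ be the real closure of $F$, and let $R$ be the relative algebraic closure of $K$ in $R'$. Then $R$ is real closed, and it is a real closure of $K$. Write $A=K[T_1,\dots,T_s]/(p_1,\dots,p_t)$. Since $A\subset F\subset R'$, the system $p_1=\dots=p_t=0$ has a solution in $R'$. By Tarski's principle it has one in $R$, and this solution is a $K$-homomorphism $A\to R$. Its image $L$ is generated as a ring over $K$ by finitely many algebraic elements, so $L$ is a field, finite over $K$; it is real because $L\subset R$. The kernel $\mathfrak m$ is a maximal ideal. So $B=A_{\mathfrak m}$ is a regular local ring of dimension $d$ with residue field $L$ and fraction field $F$.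

**Step 3: the order valuation.** Let $\mathfrak n$ be the maximal ideal of $B$. For $0\ne b\in B$ let $\operatorname{ord}b$ be the largest $k$ with $b\in\mathfrak n^k$ (it exists by Krull's intersection theorem), and let $\mathrm{in}(b)\in\mathfrak n^k/\mathfrak n^{k+1}$ be the class of $b$. As $B$ is regular, $\mathrm{gr}_{\mathfrak n}B\cong L[X_1,\dots,X_d]$, a domain. So $\mathrm{in}(a)\,\mathrm{in}(b)\neq 0$, hence $\operatorname{ord}(ab)=\operatorname{ord}a+\operatorname{ord}b$. Clearly $\operatorname{ord}(a+b)\geq\min(\operatorname{ord} a,\operatorname{ord} b)$. So $\operatorname{ord}$ extends to a discrete valuation $v$ of $F$.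

**Step 4: its residue field.** Let $a/b\in\mathcal O_v$ with $a,b\in B$, $k=\operatorname{ord}b\leq\operatorname{ord}a$. Send $a/b$ to
$$(a\bmod\mathfrak n^{k+1})/\mathrm{in}(b),\qquad a\bmod \mathfrak n^{k+1}\in\mathfrak n^k/\mathfrak n^{k+1},$$
in the field of homogeneous fractions of degree $0$ of $L[X_1,\dots,X_d]$. If $a/b=a'/b'$ with $\operatorname{ord} b'=k'$, then $ab'=a'b$, and comparing classes in $\mathfrak n^{k+k'}/\mathfrak n^{k+k'+1}$ gives $(a\bmod\mathfrak n^{k+1})\,\mathrm{in}(b')=(a'\bmod\mathfrak n^{k'+1})\,\mathrm{in}(b)$, so the map is well defined. It is multiplicative, and with common denominators one sees that it is additive. It is surjective, since numerator and denominator of a homogeneous fraction can be lifted to $B$. Its kernel consists of the $a/b$ with $\operatorname{ord}a>\operatorname{ord}b$, that is, of $\{v>0\}$. So the residue field is $L(X_2/X_1,\dots,X_d/X_1)$, and the elements $y_i=X_{i+1}/X_1$ are algebraically independent over $L$. $\square$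

Put $n=d-1$. By Lemmas 4 and 5, Theorem A for even $m$ and $d\ge2$ will follow from
$$p_{2m}(L(y_1,\dots,y_n))\geq n+2\qquad(L\text{ real},\ n\geq 1,\ m\text{ even}). \tag{1}$$
Because a variable has been lost, the bound "number of variables plus one" for rational function fields would give only $p_{2m}(F)\geq d$. We need one more.

## One variable, two powers: the degree of a rational map

For $n=1$ we can prove (1) with polynomials. The candidate must be a sum of $2m$-th powers but not a sum of $n+1$ of them. This rules out $1+y^{2m}$, so we take $(1+y^2)^m$.

**Proposition 6.** Let $R$ be real closed and $m$ even. Then $(1+y^2)^m$ is not a sum of two $2m$-th powers in $R(y)$.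

*Proof.* Suppose it is the sum of $g_1^{2m}$ and $g_2^{2m}$. Write $g_i=P_i/Q$ with $P_1,P_2,Q\in R[y]$, $Q\neq 0$, without a factor common to all three. Then
$$P_1^{2m}+P_2^{2m}=Q^{2m}(1+y^2)^m. \tag{2}$$

**Step 1: $P_1$ and $P_2$ are coprime.** Then the pair $(P_1:P_2)$ is a map whose degree we can read off. An irreducible common factor $\pi$ of $P_1,P_2$ does not divide $Q$, so $\pi^{2m}$ divides $(1+y^2)^m$. As $1+y^2$ is irreducible over $R$, $\pi$ is $1+y^2$ up to a constant, and it divides $(1+y^2)^m$ only $m<2m$ times, a contradiction.

**Step 2: $\deg Q$ is even.** If $Q(c)=0$ with $c\in R$, then $P_1(c)^{2m}+P_2(c)^{2m}=0$, so $P_1(c)=P_2(c)=0$, against Step 1. So $Q$ has no root in $R$. All its irreducible factors have degree $2$, since $R$ is real closed.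

**Step 3: the degree of the map is odd.** Let $e=\max(\deg P_1,\deg P_2)$. The coefficient of $y^{2me}$ on the left of (2) is a sum of $2m$-th powers, not all zero, so it is positive. Comparing degrees, $2me=2m\deg Q+2m$, so $e=\deg Q+1$ is odd.

**Step 4: a square descends.** As $e\geq 1$ and $P_1,P_2$ are coprime, $P_1\neq 0$ and $z=P_2/P_1$ is not constant (if $P_1=0$, or if $P_2/P_1$ were constant, then $e=0$). By the standard degree formula $[R(y):R(z)]=e$. By (2),
$$1+z^{2m}=\Bigl(\frac{Q^m(1+y^2)^{m/2}}{P_1^m}\Bigr)^2$$
is a square in $R(y)$; here $m$ even is used. If it were not a square in $R(z)$, then its square root would generate a quadratic subextension of the extension $R(y)/R(z)$ of odd degree $e$, which is impossible. So $1+z^{2m}$ is a square in $R(z)$, hence in the normal ring $R[z]$. But it is a nonconstant separable polynomial in the variable $z$, a contradiction. $\square$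

If $L$ is real with real closure $R$ for some ordering, then $(1+y^2)^m$ is a sum of $2m$-th powers in $L(y)$ by Lemma 2, but not a sum of two of them in $R(y)\supset L(y)$. So (1) holds for $n=1$, and Theorem A holds for $d=2$ and even $m$.

The evenness of $m$ is used only in Step 4, and some such hypothesis is necessary: for $m=1$ we have $1+y^2=1^2+y^2$, and the map $(1:y)$ indeed has odd degree $1$.

For $n\geq 2$ we want to show in the same way that $(g_1:\dots:g_{n+1})$ is a map to $\mathbb P^n$ of odd degree. Two things break. First, this rational map need not be a morphism, even after canceling common factors: the map $(x:y)$ is not defined at the origin of the plane, although $x$ and $y$ are coprime. Second, there is no single number $\deg Q$ to compare. Blowing up the points of indeterminacy repairs the first. For the second we need intersection numbers of line bundles, and "no zero in $R$ forces even degree" becomes a statement about curves.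

## Fractional ideals, line bundles and intersection numbers

A variety is a separated scheme of finite type over a field.

**Definition.** Let $W$ be an integral variety with function field $E$. The *fractional ideal sheaf* generated by $f_0,\dots,f_N\in E$, not all zero, is the subsheaf $\sum\mathcal O_Wf_i$ of the constant sheaf $E$. It is *invertible* if it is locally generated by one element.

If it is invertible then, by Nakayama's lemma, its stalk at each point $q$ is generated by one of the $f_i$: the images of the $f_i$ span the one-dimensional fiber, so one of them is nonzero there.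

*Examples.* On $\mathbb P^n$ with $y_i=X_i/X_0$, let $f_0=1$, $f_i=y_i$. On $\{X_j\neq 0\}$ we have $f_i=(X_i/X_j)\cdot(X_j/X_0)$, so the sheaf is generated there by $X_j/X_0$; it is invertible, and isomorphic to $\mathcal O(1)$ by $f_i\leftrightarrow X_i$. On the affine plane, $x$ and $y$ generate a sheaf that is not invertible at the origin, since $(x,y)$ modulo $(x,y)^2$ has dimension $2$. On the chart $y=xt$ of the blow-up of the origin it becomes the ideal $(x)$, which is invertible.

We use the following standard facts for projective varieties over a field $k$. Let $A_i(W)$ be the group of $i$-dimensional cycles modulo rational equivalence, and $\int:A_0(W)\to\mathbb Z$ the degree over $k$, so that a closed point $q$ has degree $[k(q):k]$.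

1. A line bundle $D$ on $W$ defines homomorphisms $c_1(D)\cap:A_i(W)\to A_{i-1}(W)$. They depend only on the isomorphism class of $D$, they commute, and $c_1(D\otimes D')=c_1(D)+c_1(D')$.
2. Let $V\subset W$ be integral and closed of dimension $i$. Then $c_1(D)\cap[V]$ is the image of the class $c_1(D|_V)\cap[V]\in A_{i-1}(V)$. If $D\cong\mathcal O_W(C)$ for a Cartier divisor $C$ whose support does not contain $V$, it is the class of the cycle of $C|_V$, which is supported on $V\cap\operatorname{Supp}C$.
3. For a morphism $p:W\to W'$ there is a push-forward $p_*:A_i(W)\to A_i(W')$, compatible with $\int$. If $W,W'$ are integral of the same dimension, then $p_*[W]=\deg(p)[W']$, where $\deg (p)$ is the degree of the extension of function fields if $p$ is dominant, and $0$ otherwise. The projection formula holds: $p_*(c_1(p^*D)\cap\alpha)=c_1(D)\cap p_*\alpha$.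
4. $\int c_1(\mathcal O(1))^n\cap[\mathbb P^n_k]=1$.

## Odd degree survives at real points

**Lemma 7 (key lemma).** Let $R$ be real closed and $W_0$ an integral projective $R$-variety of dimension $n\geq 1$ with real function field $E$. Let $f_0,\dots,f_N\in E$ generate an invertible fractional ideal sheaf $J_0=\sum\mathcal O_{W_0}f_i$ with $\int c_1(J_0)^n\cap[W_0]$ odd. Put $a=(\sum f_i^2)^m$. Then:

(a) $a$ is not a sum of $n$ $2m$-th powers in $E$ (any $m\geq 1$);

(b) if $m$ is even, $a$ is not a sum of $n+1$ $2m$-th powers in $E$.

*Proof.* Suppose $a=\sum_{j=1}^rg_j^{2m}$ with $g_j\in E$ and $r\in\{n,n+1\}$. Some $f_i$ is nonzero and $E$ is real, so $a\neq 0$. Hence not all $g_j$ vanish.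

**Step 1: make $(g_1:\dots:g_r)$ a morphism.** Let $W$ be the normalization of the closure in $W_0\times\mathbb P^{r-1}$ of the graph of the rational map $(g_1:\dots:g_r)$. Then $W$ is an integral normal projective variety of dimension $n$ with function field $E$, together with a birational morphism $p:W\to W_0$ and a morphism $G:W\to\mathbb P^{r-1}$ that extends the rational map.

Suppose $G^{-1}(\{X_j\neq 0\})$ is nonempty. Then it contains the generic point, so $g_j\neq 0$, and on it $g_i/g_j=G^*(X_i/X_j)$ is regular for all $i$. Hence on this open set the sheaf $I=\sum\mathcal O_Wg_i$ is generated by $g_j$. These open sets cover $W$, so $I$ is invertible. The rule $X_j\mapsto g_j$ is compatible on overlaps, because $X_i=(X_i/X_j)X_j$ goes to $(g_i/g_j)g_j=g_i$; so it gives an isomorphism $G^*\mathcal O(1)\cong I$.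

Likewise, where $J_0$ is generated by $\varphi$, the sheaf $J=\sum\mathcal O_Wf_i$ is generated by $\varphi$ on the preimage. So $J$ is invertible and $J\cong p^*J_0$. As $p_*[W]=[W_0]$, the projection formula gives
$$\int c_1(J)^n\cap[W]=\int c_1(J_0)^n\cap[W_0],\quad\text{which is odd.} \tag{3}$$

**Step 2: $I=J$ at the $R$-points of $W$.** This replaces "$Q$ has no root in $R$". Let $q\in W(R)$. By Step 1, $I_q=(\gamma)$ where $\gamma$ is one of the $g_j$, and by Nakayama $J_q=(\varphi)$ where $\varphi$ is one of the $f_i$. Write $g_j=\gamma g_j'$ and $f_i=\varphi f_i'$ with $g_j',f_i'\in\mathcal O_{W,q}$. Some $g_j'$ is $1$, and some $f_i'$ is $1$. So the elements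
$$u=\sum g_j'^{\,2m},\qquad u'=\sum f_i'^{\,2}$$
have at $q$ values in $R$ which are $\geq 1$; they are units of $\mathcal O_{W,q}$. From
$$\varphi^{2m}u'^{\,m}=a=\gamma^{2m}u$$
we get $(\gamma/\varphi)^{2m}=u'^{\,m}/u\in\mathcal O_{W,q}^\times$. So $\gamma/\varphi$ and its inverse are integral over $\mathcal O_{W,q}$, and as $\mathcal O_{W,q}$ is normal they lie in it. Hence $\gamma/\varphi\in\mathcal O_{W,q}^\times$.

(This is why we normalized. On the nodal curve $y^2=x^2(1+x)$ the function $w=y/x$ has $w^2=1+x$, a unit at the origin, but $w$ is not in the local ring there: in the normalization, $x=w^2-1$, $y=w(w^2-1)$, the two points $w=\pm1$ lie over the origin, and $w$ takes different values at them.)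

**Step 3: the difference of $I$ and $J$ lives away from $R$-points.** Put $D=IJ^{-1}$, locally generated by quotients $\gamma/\varphi$ of local generators. It is $\mathcal O_W(C)$ for the Cartier divisor $C$ with local equations $\varphi/\gamma$. Let $Z$ be the support of $C$, the set of points where the local equation is not a unit. It is closed, because an element of $E$ that is a unit at a point is a unit in a neighborhood; it does not contain the generic point; and by Step 2 it contains no $R$-point. The residue field of a closed point of $W$ is finite over $R$, so it is $R$ or $R(\sqrt{-1})$. Hence every closed point of $Z$ has degree $2$ over $R$.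

**Step 4: $D$ has even degree on every curve.** This replaces "$\deg Q$ is even". Let $V\subset W$ be an integral closed curve.

- If $V\not\subset Z$, then by fact 2, $c_1(D)\cap[V]$ is represented by the cycle of $C|_V$, which is supported on closed points of $Z\cap V$. All of them have degree $2$, so $\int c_1(D)\cap[V]$ is even.
- If $V\subset Z$, then $c_1(D)\cap[V]$ is, again by fact 2, represented by some $0$-cycle on $V$. All closed points of $V$ have degree $2$, so every $0$-cycle on $V$ has even degree.

By linearity, $\int c_1(D)\cap\alpha$ is even for every $\alpha\in A_1(W)$.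

**Step 5: the degree of $G$ is odd.** We have $c_1(D)=c_1(I)-c_1(J)$, and the operators commute. So
$$c_1(I)^n\cap[W]-c_1(J)^n\cap[W]=c_1(D)\cap\sum_{i=0}^{n-1}c_1(I)^i\,c_1(J)^{n-1-i}\cap[W]. \tag{4}$$
The sum on the right is a class in $A_1(W)$, so by Step 4 both sides have even degree. With (3), $\int c_1(I)^n\cap[W]$ is odd. As $I\cong G^*\mathcal O(1)$, the projection formula gives that
$$\int c_1(\mathcal O(1))^n\cap G_*[W]\quad\text{is odd.} \tag{5}$$

**Step 6: proof of (a).** If $r=n$, then $G_*[W]\in A_n(\mathbb P^{n-1})=0$ for reasons of dimension, contradicting (5).

**Step 7: proof of (b).** If $r=n+1$, then $G_*[W]=\deg(G)[\mathbb P^n]$, and by (5) and fact 4, $\deg(G)$ is odd. So $G$ is dominant. Hence $g_1\neq 0$, the elements $z_j=g_j/g_1$ $(2\leq j\leq n+1)$ are algebraically independent over $R$, and $[E:R(z_2,\dots,z_{n+1})]=\deg(G)$ is odd. As $m$ is even,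
$$\Phi:=1+z_2^{2m}+\dots+z_{n+1}^{2m}=\frac a{g_1^{2m}}=\Bigl(\frac{(\sum f_i^2)^{m/2}}{g_1^m}\Bigr)^2$$
is a square in $E$. If $\Phi$ were not a square in $R(z)$, then $R(z)(\sqrt\Phi)$ would be a quadratic subextension of the extension $E/R(z)$ of odd degree, which is impossible. So $\Phi$ is a square in $R(z)$, and its root, being integral over the normal ring $R[z_2,\dots,z_{n+1}]$, lies in this ring. Setting $z_3=\dots=z_{n+1}=0$, we find that $1+z_2^{2m}$ is a square in $R[z_2]$. But this polynomial is nonconstant and separable, a contradiction. $\square$

For $W_0=\mathbb P^1_R$ and $f_0=1$, $f_1=y$ this is the proof of Proposition 6: $I\cong\mathcal O(e)$, $J\cong\mathcal O(1)$, and $D$ has degree $e-1=\deg Q$.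

**Corollary 8.** If $L$ is real, $n\geq 1$ and $m$ is even, then $p_{2m}(L(y_1,\dots,y_n))\geq n+2$.

*Proof.* By Lemma 2, $a=(1+y_1^2+\dots+y_n^2)^m$ is a sum of $2m$-th powers in $L(y_1,\dots,y_n)$. Let $R$ be the real closure of $L$ for some ordering. Apply Lemma 7(b) to $W_0=\mathbb P^n_R$, $y_i=X_i/X_0$, $f_0=1$, $f_i=y_i$. The function field $R(y_1,\dots,y_n)$ is real. As computed above, $J_0\cong\mathcal O(1)$, so $\int c_1(J_0)^n\cap[\mathbb P^n_R]=1$ is odd. Hence $a$ is not a sum of $n+1$ $2m$-th powers in $R(y_1,\dots,y_n)$, and so not in the subfield $L(y_1,\dots,y_n)$. $\square$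

## Proof of Theorem A

For $d\leq 1$ this is Proposition 1.

If $m$ is odd, then Lemma 3 and the known case $m=1$ give $p_{2m}(F)\geq p_2(F)\geq d+1$.

Let $m$ be even and $d\geq 2$. By Lemma 5, $F$ has a valuation with residue field $L(y_1,\dots,y_{d-1})$, where $L$ is real. This residue field is real, as a rational function field over a real field. By Lemma 4 and Corollary 8 with $n=d-1\geq 1$,
$$p_{2m}(F)\geq p_{2m}(L(y_1,\dots,y_{d-1}))\geq(d-1)+2=d+1 .\qquad\blacksquare$$

The loss of one variable in Lemma 5 is made up by the step from (a) to (b) in Lemma 7.

## Function fields with a regular point of odd degree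

If Lemma 7 can be applied to $F$ itself, instead of to a residue field, no variable is lost and the bound improves by one.

**Theorem B.** Let $m$ be even, $d\geq 1$, $K$ a real field, and $F$ the function field of an integral projective $K$-variety of dimension $d$ having a regular closed point $Q$ with $[K(Q):K]$ odd. Then $F$ is real and $p_{2m}(F)\geq d+2$. In particular this holds for $F=K(x_1,\dots,x_d)$ with $K$ any real field, and for every real $F$ finitely generated of transcendence degree $d\geq 1$ over a real closed field $K$.

Not every real function field satisfies the hypothesis. Let $X$ be the conic $x^2+y^2=3z^2$ over $\mathbb Q$, with function field $F=\mathbb Q(x)(\sqrt{3-x^2})$. It embeds in $\mathbb R((x))$, where $3-x^2$ is a square, so $F$ is real. There is no rational point: for coprime integers $x,y,z$ with $x^2+y^2=3z^2$, reduction modulo $3$ gives $3\mid x$ and $3\mid y$, then $9\mid 3z^2$ and $3\mid z$. There is no closed point $Q$ of odd degree $2k+1$ either: if $H$ is a line section, of degree $2$, then $Q-kH$ has degree $1$, and by Riemann–Roch in genus $0$ it is linearly equivalent to an effective divisor of degree $1$, that is, to a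 rational point. A regular closed point on any projective model of $F$ is a closed point of the conic, so Theorem B does not apply to $F$ over $\mathbb Q$.

*Proof of Theorem B.* Let $X$ be the given variety.

**Step 1: reduce to $X$ normal and $K$ algebraically closed in $F$.** This makes base change harmless. Since a regular local ring is normal, the normalization of $X$ is an isomorphism near $Q$; it is finite, so the normalized variety is again projective. So we may assume $X$ normal. Let $K_1$ be the algebraic closure of $K$ in $F$; it is finite over $K$, as $F$ is finitely generated. By normality $K_1\subset\mathcal O_X(X)\subset\mathcal O_{X,Q}$, so $K_1$ embeds into $K(Q)$. Hence $[K_1:K]$ and $[K(Q):K_1]$ divide $[K(Q):K]$, and both are odd. The field $K_1$ is real: write $K_1=K[T]/(h_1)$ with $\deg h_1$ odd; then $h_1$ has a root in a real closure of $K$, and $K_1$ embeds there. The inclusion $K_1\subset\mathcal O_X(X)$ makes $X$ a $K_1$-variety. It is projective over $K_1$, because a closed immersion $X\to\mathbb P^M_K$ factors through $X\to\mathbb P^M_{K_1}$, which is then a closed immersion too. Neither the assertion that $F$ is real nor $p_{2m}(F)$ depends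 on the base field. So we may replace $K$ by $K_1$ and assume that $K$ is algebraically closed in $F$. As the characteristic is $0$, every integral $K$-variety with function field $F$ is then geometrically integral.

**Step 2: a globally generated line bundle with odd top self-intersection.** Let $\pi:Y\to X$ be the blow-up of $Q$; it is integral, projective and birational to $X$. As $Q$ is regular, the exceptional divisor is $\mathcal E\cong\mathbb P^{d-1}_{K(Q)}$, and $\mathcal O(-\mathcal E)|_{\mathcal E}\cong\mathcal O(1)$. Let $\mathcal O_X(1)$ be ample. By Serre, for $r$ even and large, $\mathfrak m_Q\otimes\mathcal O_X(r)$ is globally generated, where $\mathfrak m_Q$ is the ideal sheaf of $Q$. As $\pi^*\mathfrak m_Q\to\mathcal O(-\mathcal E)$ is surjective, the line bundle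
$$M=\pi^*\mathcal O_X(r)\otimes\mathcal O(-\mathcal E)$$
is generated by finitely many nonzero global sections $s_0,\dots,s_N$.

Write $\alpha=c_1(\pi^*\mathcal O_X(r))$ and $\varepsilon=c_1(\mathcal O(-\mathcal E))$, so $c_1(M)=\alpha+\varepsilon$ and $\varepsilon\cap[Y]=-[\mathcal E]$. For $0<i<d$,
$$\alpha^i\varepsilon^{d-i}\cap[Y]=-\alpha^i\varepsilon^{d-i-1}\cap[\mathcal E]=0,$$
since $\pi^*\mathcal O_X(r)|_{\mathcal E}$ is pulled back from the point $Q$ and hence trivial. For $i=d$ the projection formula gives $\int\alpha^d\cap[Y]=r^d\int c_1(\mathcal O_X(1))^d\cap[X]$. For $i=0$ we get $-\int c_1(\mathcal O(1))^{d-1}\cap[\mathbb P^{d-1}_{K(Q)}]=-[K(Q):K]$, the degree being taken over $K$. As $r$ is even and $d\ge 1$,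
$$\int c_1(M)^d\cap[Y]=r^d\int c_1(\mathcal O_X(1))^d\cap[X]-[K(Q):K]\equiv1\pmod 2 .$$

**Step 3: base change to a real closed field.** Let $R$ be the real closure of $K$ for some ordering. By Step 1, $Y_R$ and $X_R$ are integral; they have the same function field $E$, and $E\supset F$. The intersection number is unchanged: $\int c_1(M)^d\cap[Y]$ is $d!$ times the coefficient of $t^d$ in the polynomial $\chi(Y,M^{\otimes t})$, and the dimensions of cohomology groups are unchanged by extension of the base field. So $\int c_1(M_R)^d\cap[Y_R]$ is odd.

**Step 4: $E$ and $F$ are real.** Lemma 7 requires this. Write $K(Q)=K[T]/(h)$. As $\deg h$ is odd, $h$ has a root in $R$, so $\operatorname{Spec}(K(Q)\otimes_KR)$ has an $R$-point, which is an $R$-point of $X_R$ over $Q$. Since the characteristic is $0$, $X$ is smooth at the regular point $Q$, so $X_R$ is smooth at this $R$-point. The completed local ring there is $R[[t_1,\dots,t_d]]$. It contains the local ring, so $E$ embeds into $R((t_1))\cdots((t_d))$. An iterated Laurent series field over a real field is real: in a vanishing sum of nonzero squares in $k((t))$, the coefficients of lowest degree give a vanishing sum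 of nonzero squares in $k$. So $E$ is real, and so is $F\subset E$.

**Step 5: conclusion.** Put $f_i=s_i/s_0\in F$. As the $s_i$ generate $M_R$ on $Y_R$, division by $s_0$ identifies $M_R$ with the fractional ideal sheaf $\sum\mathcal O_{Y_R}f_i$, which is therefore invertible. By Lemma 2, $a=(\sum f_i^2)^m$ is a sum of $2m$-th powers in $F$. By Lemma 7(b) with $n=d$ and $W_0=Y_R$, it is not a sum of $d+1$ $2m$-th powers in $E$, so not in $F$. Hence $p_{2m}(F)\geq d+2$.

**Step 6: the special cases.** For $K(x_1,\dots,x_d)$ take any rational point of $\mathbb P^d_K$; it is regular of degree $1$. Let $K$ be real closed and $F$ real. In the proof of Lemma 5 the field $R$ is real and algebraic over $K$, so $R=K$, and hence $L=K$. So that proof gives a regular point with residue field $K$ on the affine model $\operatorname{Spec}A$ of $F$, hence on its projective closure. $\blacksquare$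

## Rational function fields, all exponents

**Theorem C.** Let $K$ be a real field. Then $p_{2m}(K(x_1,\dots,x_d))\geq d+2$ for all $m\geq 1$ if $d\geq 2$, and for all even $m$ if $d=1$.

*Proof.* For $m$ even and $d\geq 1$ this is Corollary 8. For $m$ odd and $d\geq 2$, Lemma 3 reduces the claim to
$$p_2(K(x_1,\dots,x_d))\geq d+2 .$$

**Step 1: a sum of squares in two variables.** Consider the Motzkin polynomial
$$M=1-3x_1^2x_2^2+x_1^4x_2^2+x_1^2x_2^4 .$$
We show that it is a sum of squares in $\mathbb Q(x_1,x_2)$. Put $s=x_1^2+x_2^2$ and $p=x_1^2x_2^2$, so $M=1+p(s-3)$ and $(x_1^2-x_2^2)^2=s^2-4p$. Since $(s+1)(s-2)^2=s^3-3s^2+4$,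
$$p(s+1)(s-2)^2+(x_1^2-x_2^2)^2=ps^3-3ps^2+s^2=s^2M .$$
Hence
$$M=\frac{x_1^2x_2^2(x_1^2+x_2^2+1)(x_1^2+x_2^2-2)^2+(x_1^2-x_2^2)^2}{(x_1^2+x_2^2)^2},$$
which is a sum of four squares in $\mathbb Q(x_1,x_2)\subset K(x_1,x_2)$.

**Step 2: $M$ is not a sum of three squares in $K(x_1,x_2)$.** By Cassels–Ellison–Pfister (*On sums of squares and on elliptic curves over function fields*, J. Number Theory 3, 1971), $M$ is not a sum of $3$ squares in $\mathbb R(x_1,x_2)$. Suppose it were one in $K(x_1,x_2)$, hence in $R(x_1,x_2)$ for a real closure $R$ of $K$. Clearing denominators, $q^2M=h_1^2+h_2^2+h_3^2$ with polynomials over $R$ and $q\neq 0$. Fix a bound for the degrees, and a monomial whose coefficient $\kappa$ in $q$ is nonzero. The existence of such polynomials is the solvability of a finite system of polynomial equations over $\mathbb Q$ in their coefficients and one further unknown $w$ with $w\kappa=1$. This system is solvable in $R$. By Tarski's principle it is solvable in the relative algebraic closure of $\mathbb Q$ in $R$, which is real closed and isomorphic to the field of real algebraic numbers. So it is solvable in $\mathbb R$, a contradiction.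

**Step 3: add variables.** Cassels' theorem (*On the representation of rational functions as sums of squares*, Acta Arith. 9, 1964) says: for a real field $k$ and $b\in k$, if $b+t^2$ is a sum of $n$ squares in $k(t)$, then $b$ is a sum of $n-1$ squares in $k$. We claim that for $d\geq 2$ the sum of squares
$$M+x_3^2+\dots+x_d^2$$
is not a sum of $d+1$ squares in $K(x_1,\dots,x_d)$. For $d=2$ this is Step 2. For $d>2$, apply Cassels' theorem with $k=K(x_1,\dots,x_{d-1})$, which is real, and $t=x_d$: if the element were a sum of $d+1$ squares, then $M+x_3^2+\dots+x_{d-1}^2$ would be a sum of $d$ squares in $k$, against the induction hypothesis. So $p_2(K(x_1,\dots,x_d))\geq d+2$. $\blacksquare$
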